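# Non-Hamiltonian edge-chromatic critical graphs with maximum degree just below half the order

## Two diamonds and a vertex of degree two

All graphs are finite and simple. "Colored" always means properly edge-colored. A vertex *sees* the colors of its edges and *misses* the others.

Take a four-cycle $s\,u\,t\,v$ with the chord $uv$, so that $s,t$ are the two nonadjacent vertices. Call this a diamond. Take a second diamond $s',u',t',v'$ and three more vertices $x,y,z$. Add the edges $xs,\,yt,\,xs',\,yt',\,xz,\,yz$. The resulting graph $H$ has $11$ vertices. The vertex $z$ has degree $2$ and all others have degree $3$, so $H$ has $(10\cdot 3+2)/2=16$ edges.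

**$H$ has no 3-edge-coloring.** Look at one diamond with its two pendant edges $xs$ and $yt$, and suppose it is colored with three colors. Let $\alpha$ be the color of $uv$ and $\beta,\gamma$ the others. At $u$ the edges $us,ut$ have colors $\beta,\gamma$ in some order, and the same is true of $vs,vt$ at $v$. Since $su$ and $sv$ have different colors, $s$ sees $\beta$ and $\gamma$ on them, so $xs$ has color $\alpha$. In the same way $yt$ has color $\alpha$. So a diamond forces the same color at $x$ and at $y$. In a 3-coloring of $H$, the vertices $x$ and $y$ would see the same two colors on their four diamond edges. Both would then need the third color on $xz$ and $yz$, which meet at $z$. That is impossible.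

**Deleting any edge makes $H$ 3-colorable.** Up to the symmetries of $H$ (exchange the diamonds; exchange $u$ and $v$; exchange $x,s,s'$ with $y,t,t'$) there are four kinds of edges: $xz$, $xs$, $su$, $uv$. Call the colors $a,b,c$.

* Without $xz$: let the first diamond carry $a$ at both ends, the second $b$, and color $yz$ with $c$.
* Without $xs$: let the first diamond carry $a$ at $y$, the second $b$ at both ends. Now $x$ sees only $b$. Put $xz=a$, $yz=c$.
* Without $su$: put $yt=a$, $tu=b$, $tv=c$, $uv=a$, $sv=b$, $xs=c$. This is proper, and $x,y$ see different colors on this diamond. Let the second diamond carry $b$. Then $x$ misses $a$ and $y$ misses $c$; put $xz=a$, $yz=c$.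
* Without $uv$: put $xs=a$, $su=c$, $sv=b$, $tu=b$, $tv=a$, $yt=c$. This is proper. Let the second diamond carry $b$. Then $x$ misses $c$ and $y$ misses $a$; put $xz=c$, $yz=a$.

**$H$ has no cycle through all its vertices.** Removing two vertices from such a cycle leaves at most two paths, so $H-\{x,y\}$ would have at most two components. But it has three: $\{z\}$ and the two diamonds.

So $H$ is "only just" not colorable with $\Delta=3$ colors, and it is not Hamiltonian. Its maximum degree is small compared with its order $n$: the ratio $\Delta/n$ is $3/11$, a little below $1/3$. How large can $\Delta/n$ be for a graph with these two properties?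

## Maximum degree against order: the conjecture and two theorems

Write $\Delta(G)$ for the maximum degree and $\chi'(G)$ for the chromatic index, the least number of colors in an edge-coloring. Vizing's theorem says $\chi'(G)\in\{\Delta(G),\Delta(G)+1\}$. The graph is of *class I* or *class II* accordingly.

**Definition (critical).** An edge $e$ of $G$ is *critical* if $\chi'(G-e)=\chi'(G)-1$. A *$\Delta$-critical graph* is a connected class II graph with maximum degree $\Delta$ in which every edge is critical.

The graph $H$ is $3$-critical. The $2$-critical graphs are the odd cycles, and these are Hamiltonian. Two disjoint triangles form a class II graph in which no edge is critical, because deleting an edge leaves a triangle.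

**Definition (overfull).** A graph $G$ of order $n$ is *overfull* if $|E(G)|>\Delta(G)\lfloor n/2\rfloor$.

A color class is a matching, hence has at most $\lfloor n/2\rfloor$ edges, so an overfull graph is of class II. The graph $H$ is overfull, since $16>3\cdot 5$.

**Definition (Hamiltonian, 1-tough).** A graph is *Hamiltonian* if it has a cycle through all its vertices. It is *1-tough* if, for every vertex set $S$ such that $G-S$ has at least two components, $G-S$ has at most $|S|$ components.

Removing a nonempty set $S$ from a cycle leaves at most $|S|$ pieces, so Hamiltonian graphs are 1-tough. The set $\{x,y\}$ shows that $H$ is not 1-tough.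

Two results are known: every $\Delta$-critical graph of order $n$ with $\Delta\ge\frac{3n}{4}$ is Hamiltonian, and every overfull $\Delta$-critical graph of order $n$ with $\Delta\ge n/2$ is Hamiltonian. The following conjecture is taken from "Hamiltonicity of edge chromatic critical graphs" (https://daneshyari.com/article/preview/8903215.pdf).

**Conjecture.** Let $G$ be a $\Delta$-critical graph of order $n$. If $\Delta>n/3$, then $G$ is Hamiltonian.

The conjecture is false, and it fails for degrees just below $n/2$.

**Theorem 1.** For every $\Delta\ge3$ there is an overfull $\Delta$-critical graph $G$ of order $2\Delta+5$ with two vertices $x,y$ such that $G-\{x,y\}$ has three components. In particular $G$ is not 1-tough, hence not Hamiltonian. For $\Delta\ge 6$ it disproves the conjecture.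

Indeed $2\Delta+5<3\Delta$ exactly when $\Delta\ge6$. So for every odd $n\ge17$ there is a counterexample of order $n$ with $\Delta=(n-5)/2$. Since $\Delta/(2\Delta+5)\to1/2$, no condition $\Delta>cn$ with $c<1/2$ forces Hamiltonicity.

**Theorem 2.** Let $G$ be an overfull $\Delta$-critical graph of order $n$, $\Delta\ge3$.

(i) If $n\le2\Delta+4$, then $G$ is 1-tough.

(ii) If $n=2\Delta+5$ and $G$ is not 1-tough, then there are a vertex $z$ with $N(z)=\{x,y\}$, all other vertices having degree $\Delta$, such that $G-\{x,y\}$ has exactly three components $\{z\},A,B$. Here $|A|=|B|=\Delta+1$ if $\Delta$ is odd and $\{|A|,|B|\}=\{\Delta,\Delta+2\}$ if $\Delta$ is even. Moreover $x$ and $y$ have equally many neighbors in $A$, and equally many in $B$.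

By Theorem 1, the bound $n\le 2\Delta+4$ in Theorem 2(i) is best possible for every $\Delta\ge3$. It is not claimed that overfull $\Delta$-critical graphs with $2\Delta<n\le2\Delta+4$ are Hamiltonian; Theorem 2 speaks only of toughness.

We use three standard facts.

**(F1)** A class II graph $G$ with maximum degree $\Delta$ contains a $\Delta$-critical subgraph $G^*$ of maximum degree $\Delta$. Take a minimal subgraph with chromatic index $\Delta+1$. By Vizing's theorem its maximum degree is at least $\Delta$, hence equal to $\Delta$. By minimality it is connected and every edge is critical.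

**(F2)** A $\Delta$-critical graph with $\Delta\ge2$ has minimum degree at least $2$ and no cut vertex. If $v$ had only one neighbor $w$, take a $\Delta$-coloring of $G-vw$; then $w$ sees at most $\Delta-1$ colors, and $vw$ can be given a color missing at $w$. If $v$ were a cut vertex, write $G=G_1\cup G_2$ with $G_1,G_2$ sharing only $v$ and each having an edge. Both are $\Delta$-colorable, being proper subgraphs. Since $d_{G_1}(v)+d_{G_2}(v)\le\Delta$, we can permute the colors of $G_2$ so that the colors at $v$ are disjoint, and $G$ is $\Delta$-colored.

**(F3)** Vizing's Adjacency Lemma (Vizing 1965): if $vw$ is an edge of a $\Delta$-critical graph, then $v$ has at least $\Delta-d(w)+1$ neighbors of degree $\Delta$ other than $w$.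

## Gluing two gadgets along $x$ and $y$

In $H$ the useful property of a diamond was that $x$ and $y$ see the same colors on it. We keep $x,y,z$ and replace the diamonds by larger pieces with this property. A piece in which every inner vertex has degree $\Delta$ needs only about $\Delta$ inner vertices, so two such pieces give order about $2\Delta$, and $\Delta/n$ will be near $1/2$.

**Definition (gadget).** Let $\Delta\ge3$ and $1\le p\le\Delta-2$. A *$(\Delta,p)$-gadget* is a graph $D$ with two nonadjacent vertices $x,y$ of degree $p$, all other vertices (the *core* $A$) having degree $\Delta$, together with a $\Delta$-edge-coloring in which $x$ and $y$ see the same set $I$ of $p$ colors. Put $W=N(x)\cup N(y)\subseteq A$ and $U=A\setminus W$.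

A diamond with the edges $xs,yt$ is a $(3,1)$-gadget with $W=\{s,t\}$ and $U=\{u,v\}$. A color outside $I$ is seen by every core vertex and by neither $x$ nor $y$, so it forms a perfect matching of $A$. Hence $|A|$ is even.

**Definition (composition).** Let $D_1$ be a $(\Delta,p)$-gadget and $D_2$ a $(\Delta,\Delta-1-p)$-gadget, with $p,\Delta-1-p\ge1$, sharing exactly $x$ and $y$. Then $G=G(D_1,D_2)$ is $D_1\cup D_2$ together with a new vertex $z$ and the edges $xz,yz$.

The graph $H$ is $G(D,D')$ for two diamond gadgets. In general $x$ and $y$ have degree $p+(\Delta-1-p)+1=\Delta$, so $d(z)=2$ and all other degrees are $\Delta$. The order $n=|A_1|+|A_2|+3$ is odd. From $2|E(G)|=\Delta(n-1)+2$ we get $|E(G)|=\Delta\lfloor n/2\rfloor+1$. So *$G$ is overfull, hence of class II*.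

We record how the two colorings fit together:

$$\begin{gathered}\text{for any color }c_0\notin I_1,\ G-z\text{ has a }\Delta\text{-edge-coloring extending the given one of }D_1\\ \text{in which }x\text{ and }y\text{ miss exactly }c_0.\end{gathered}\tag{1}$$

Indeed, the complement of $I_1\cup\{c_0\}$ has $\Delta-1-p=|I_2|$ elements. Permute the colors of $D_2$ so that $I_2$ becomes this complement.

Is $G$ critical? Class II alone does not give it. For instance, add to one of the diamond cores of $H$ a disjoint $K_4$, colored with the three colors. We still have a $(3,1)$-gadget, and the composition is overfull ($15$ vertices and $22>3\cdot7$ edges), but it is disconnected and so not critical. By (F1) there is always *some* critical subgraph $G^*$. The next lemma says how much of $G$ survives in it.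

**Lemma 1.** Let $G^*\subseteq G=G(D_1,D_2)$ be a $\Delta$-critical subgraph with maximum degree $\Delta$. Then $z\in V(G^*)$, $G^*$ contains every edge of $G$ incident with $\{x,y\}\cup W_1\cup W_2$, and $G^*$ is not Hamiltonian. More precisely, $G^*-\{x,y\}$ has at least three components.

*Proof.* **Step 1: $z$ and its two edges survive.** By (1), $G-z$ is $\Delta$-colorable, so it cannot contain the class II graph $G^*$. Hence $z\in V(G^*)$. By (F2), $z$ has degree at least $2$ in $G^*$, so $xz,yz\in E(G^*)$ and $d_{G^*}(z)=2$.

**Step 2: use the small degree of $z$ to force the edges at $x$ and $y$.** Apply (F3) in $G^*$ to the edge $xz$, with $v=x$ and $w=z$. It says that $x$ has at least $\Delta-2+1=\Delta-1$ neighbors of degree $\Delta$ other than $z$. Since $d_G(x)=\Delta$, all edges of $G$ at $x$ lie in $G^*$, and every neighbor of $x$ other than $z$ has degree $\Delta$ in $G^*$. The same holds for $y$.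

**Step 3: push this one layer further.** Every vertex of $W_1\cup W_2$ is a neighbor of $x$ or $y$ other than $z$. So it has degree $\Delta$ in $G^*$, which is also its degree in $G$. Hence all its $G$-edges lie in $G^*$.

**Step 4: count components.** Both gadgets have edges at $x$, so $G^*$ meets $A_1$ and $A_2$; it also contains $z$. There are no edges of $G$ between any two of $\{z\},A_1,A_2$. So $G^*-\{x,y\}$ has at least three components. Deleting two vertices from a Hamiltonian graph leaves at most two, so $G^*$ is not Hamiltonian. $\square$

**Remark.** Whenever $|V(G)|\le 2\Delta+5$ and $\Delta\ge6$, the graph $G^*$ is already a counterexample to the conjecture: its order is at most $2\Delta+5<3\Delta$. What is not yet under control is the order of $G^*$ and whether it is overfull. For Theorem 1 we need $G^*=G$.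

**Lemma 2.** If $G-f$ is $\Delta$-edge-colorable for every edge $f$ of $G$ with both ends in $U_1$ or both ends in $U_2$, then $G$ is $\Delta$-critical.

*Proof.* Take $G^*$ from (F1), and suppose there is an edge $f\in E(G)\setminus E(G^*)$. By Lemma 1, $f$ has no end in $\{x,y\}\cup W_1\cup W_2$. It has no end $z$ either, since the edges at $z$ end in $x$ or $y$. So both ends lie in $U_1\cup U_2$, and hence in the same $U_i$. Then $G^*\subseteq G-f$ is $\Delta$-colorable by hypothesis, a contradiction. So $E(G^*)=E(G)$. As $G$ has no isolated vertices, $G=G^*$. $\square$

Most edges thus take care of themselves. In $H$ the only edges left to check are $uv$ and $u'v'$.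

## Where a Kempe change gets stuck, and switching gadgets

Let $f$ be an edge inside $U_1$; we want to color $G-f$. The first thing to try is this. Color $G-z$ by (1), with $x,y$ missing exactly $c_0$, and give $xz$ the color $c_0$. Only $yz$ is uncolored. Now $y$ misses only $c_0$, and $c_0$ is the one color that $z$ sees. Choose a color $i\in I_1$ and interchange $i$ and $c_0$ on the component of $y$ in the subgraph formed by these two colors, hoping to free $i$ at $y$ while $z$ still misses $i$.

Before $f$ is deleted this cannot work. Every vertex other than $y$ and $z$ now sees all $\Delta$ colors. So the $(i,c_0)$-component of $y$ is a path whose other end can only be $z$, entered through $xz$. After the interchange $y$ misses $i$, but $xz$ has color $i$, and nothing is gained. Deleting $f$ changes the situation precisely when $f$ *lies on this path*. If it does, the path from $y$ breaks before reaching $x$ and $z$, and the interchange succeeds. If it does not, the interchange fails as before.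

So we want gadgets in which the path from $y$ to $x$ runs through $f$ for a suitable pair of colors, one of them the color of $f$, with one color in $I$ and the other not. This is certain if the two colors form a Hamiltonian cycle of the core before $x$ and $y$ are attached.

**Definition (switching gadget).** Let $K$ be a $\Delta$-regular graph whose edge set is partitioned into perfect matchings $F_c$ ($c\in C$, $|C|=\Delta$). Let $I\subseteq C$, $|I|=p$ with $1\le p\le\Delta-2$, and for $i\in I$ let $e_i=a_ia_i'\in F_i$ be such that the $a_i$ are distinct and the $a_i'$ are distinct. Delete all $e_i$, and add vertices $x,y$ and edges $xa_i,\ ya_i'$ ($i\in I$), colored $i$. Keep color $c$ on the remaining edges of $F_c$.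

Each deleted edge at a core vertex is replaced by one edge of the same color, so core degrees stay $\Delta$ and the coloring stays proper. Both $x$ and $y$ see exactly $I$. This is therefore a $(\Delta,p)$-gadget. The diamond gadget is the case $K=K_4$ with its three perfect matchings, $p=1$, $e=st$.

**Lemma 3.** Let $D_1$ be a switching gadget and $f$ an edge of $D_1$ in its core, $f\in F_\gamma$. Suppose there is $\delta\in C$ such that $F_\gamma\cup F_\delta$ is a Hamiltonian cycle of $K$ and exactly one of $\gamma,\delta$ lies in $I$. Then $G(D_1,D_2)-f$ is $\Delta$-edge-colorable.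

*Proof.* **Step 1: color everything except $yz$.** Write $\{\gamma,\delta\}=\{i,c_0\}$ with $i\in I$ and $c_0\notin I$. Color $G-z$ as in (1), with $x,y$ missing exactly $c_0$. Delete $f$ and color $xz$ with $c_0$. Only $yz$ is uncolored.

**Step 2: locate the path that leaves $y$.** The Hamiltonian cycle $F_i\cup F_{c_0}$ of $K$ contains $e_i$ and $f$. These are distinct, since $e_i$ was deleted in forming $D_1$ while $f$ is an edge of $D_1$. Deleting two distinct edges from a cycle leaves two paths, possibly single vertices, each with one end in $e_i$ and the other in $f$. Let $R$ be the path with end $a_i'$, and let $u$ be its end in $f$. No edge of $F_{c_0}$ was deleted in forming the gadget, and $e_i$ is the only edge of $F_i$ that was. So all edges of $R$ are present in $G-f$ with their colors.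

In $G-f$ consider the component of $y$ in colors $i$ and $c_0$. The vertex $y$ misses $c_0$, and its $i$-edge is $ya_i'$. From $a_i'$ the component follows $R$ and stops at $u$, because the cycle edge $f$ at $u$ is gone. (If $R$ is the single vertex $a_i'=u$, then $f$ was the $c_0$-edge at $a_i'$, and the component stops there.) So the component is the path $yR$. It contains neither $x$ nor $z$.

**Step 3: interchange and finish.** Interchange $i$ and $c_0$ on $yR$. Now $y$ misses $i$. The edge $xz$ is not on $yR$, so $z$ sees only $c_0$. Color $yz$ with $i$. $\square$

## Matchings of $K_{N+1}$ whose unions are Hamiltonian cycles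

Let $N\ge3$ be odd. On the vertex set $\mathbb Z_N\cup\{\infty\}$ color $\{i,j\}$ by $i+j$ and $\{\infty,i\}$ by $2i$, computed in $\mathbb Z_N$. The class $F_s$ matches $v$ with $s-v$ whenever these differ. The one vertex with $v=s-v$ (unique because $2$ is invertible) is matched with $\infty$. So each $F_s$ is a perfect matching of $K_{N+1}$. For $N=3$ we get $F_0=\{12,\infty0\}$, $F_1=\{01,\infty2\}$, $F_2=\{02,\infty1\}$.

**Lemma 4.** If $s\ne t$ and $\gcd(s-t,N)=1$, then $F_s\cup F_t$ is a Hamiltonian cycle of $K_{N+1}$.

*Proof.* The two matchings are disjoint, so their union is 2-regular, and it suffices to show that it is connected. Suppose $Q$ is a component avoiding $\infty$. Let $v\in Q$. Its $F_t$-neighbor lies in $Q$, so it is not $\infty$ and equals $t-v$. The $F_s$-neighbor of $t-v$ lies in $Q$ too, so it equals $s-(t-v)=v+(s-t)$. Thus $Q$ is closed under adding $s-t$, which generates $\mathbb Z_N$. Hence $Q=\mathbb Z_N$. But $\infty$ has neighbors in $\mathbb Z_N$, so $\infty\in Q$, a contradiction. So every component contains $\infty$, and there is only one. $\square$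

On $H$ this reproduces the last coloring of the first section. Put $s=0$, $t=1$, $u=2$, $v=\infty$. Then $e=\{0,1\}$ has color $1$, so $I=\{1\}$. The edge $f=uv=\{2,\infty\}$ also has color $1$; take $i=1$ and $c_0=2$. The cycle $F_1\cup F_2$ is $0,1,\infty,2,0$. Removing $\{0,1\}$ and $\{2,\infty\}$ leaves the paths $1,\infty$ and $0,2$, so $yR$ is $y,1,\infty$. The interchange gives $yt$ color $2$ and $tv$ color $1$. With $a=1$, $c=2$, $b=0$ this is exactly the coloring found by hand.

## Odd $\Delta$: two copies of one gadget on $K_{\Delta+1}$

Let $\Delta\ge3$ be odd.

**Step 1: build the gadget.** Let $N=\Delta$, $K=K_{\Delta+1}$, $C=\mathbb Z_\Delta$. Use the $\frac{\Delta-1}{2}$ disjoint edges $\{k,k+1\}$ with $k$ even, $0\le k\le\Delta-3$, setting $a=k$, $a'=k+1$. Their colors $2k+1$ are distinct because $2$ is invertible modulo $\Delta$. This gives a $(\Delta,\frac{\Delta-1}{2})$-gadget $D$. The chosen edges cover $0,1,\dots,\Delta-2$, so $U=\{\Delta-1,\infty\}$.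

Since $2\cdot\frac{\Delta-1}{2}=\Delta-1$, we may put $G=G(D,D')$ with $D'$ a copy of $D$. The order is $2(\Delta+1)+3=2\Delta+5$.

**Step 2: handle the single edge inside $U$.** By Lemma 2 only $f=\{\Delta-1,\infty\}$ and its copy have to be checked. The color of $f$ is $\gamma=2(\Delta-1)=-2$ in $\mathbb Z_\Delta$. We take $\delta=-4$ and show that exactly one of $-2,-4$ lies in $I$.

The set $I$ consists of the residues of the integers $\equiv1\pmod4$ in $[1,2\Delta-5]$. Among the positive integers congruent to $-2$ modulo $\Delta$, only $\Delta-2$ lies in this interval, since the next is $2\Delta-2>2\Delta-5$. Hence $-2\in I$ iff $\Delta-2\equiv1\pmod4$, that is, iff $\Delta\equiv3\pmod4$. For $-4$ the candidate is $\Delta-4$ if $\Delta\ge5$, since $2\Delta-4>2\Delta-5$; for $\Delta=3$ there is none. Hence $-4\in I$ iff $\Delta\equiv1\pmod4$ (for $\Delta=3$ both sides are false). As $\Delta$ is odd, exactly one of $-2,-4$ lies in $I$.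

The difference $\gamma-\delta=2$ is coprime to $\Delta$, so $F_{-2}\cup F_{-4}$ is a Hamiltonian cycle by Lemma 4. By Lemma 3, $G-f$ is $\Delta$-colorable. Exchanging the two copies, the same holds for the corresponding edge of $D'$. By Lemma 2, $G$ is $\Delta$-critical.

## Even $\Delta$: cores of orders $\Delta$ and $\Delta+2$

Let $\Delta=2m$, $m\ge2$. Two copies of one gadget cannot work now. The two values $p,p'$ must add up to $\Delta-1$, which is odd. Moreover a core has even order, so $\Delta+1$ is excluded. We try the orders $\Delta$ and $\Delta+2$. In a core of order $2m$ each vertex has at most $2m-1$ core neighbors, so it needs an edge to $x$ or $y$. That makes $2p\ge2m$. We take $p=m$ for the small core and $p'=m-1$ for the large one.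

**Step 1: the small gadget $E_1$, a $(2m,m)$-gadget with $U=\emptyset$.** The core is the complete graph on $P\cup Q$ with $P=\{p_1,\dots,p_m\}$, $Q=\{q_1,\dots,q_m\}$; join $x$ to $P$ and $y$ to $Q$. Core degrees are $(2m-1)+1=2m$. We need a $2m$-coloring in which $x$ and $y$ see the same $m$ colors.

* If $m$ is odd, then $m\ge3$. Color the complete graphs on $P\cup\{x\}$ and $Q\cup\{y\}$, of even order $m+1$, with the same $m$ colors, using the matchings of the previous section with $N=m$. Color the complete bipartite graph between $P$ and $Q$ with $m$ other colors (König's theorem). Then $x$ and $y$ both see the first $m$ colors.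
* If $m$ is even, color the complete graph on $P\cup\{x\}$, of odd order $m+1$, with $m+1$ colors so that distinct vertices miss distinct colors: identify its vertices with $\mathbb Z_{m+1}$ and give $\{i,j\}$ the color $i+j$; the vertex $i$ misses exactly $2i$, and these are distinct because $m+1$ is odd. Color $Q\cup\{y\}$ in the same way via $p_i\leftrightarrow q_i$, $x\leftrightarrow y$. Give $p_iq_i$ the color missing at both $p_i$ and $q_i$. The remaining bipartite graph between $P$ and $Q$ is $(m-1)$-regular; color it with $m-1$ new colors (König's theorem). In total $2m$ colors are used, and $x,y$ see the same $m$ colors.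

Every core vertex is adjacent to $x$ or $y$, so $U=\emptyset$.

**Step 2: the large gadget $E_2$, a $(2m,m-1)$-switching gadget with core of order $2m+2$.** Let $N=2m+1$. The graph $K_{2m+2}$ is $(2m+1)$-regular, one degree too many, so we drop one matching: let $K=K_{2m+2}-F_{-3}$ and $C=\mathbb Z_N\setminus\{-3\}$. Use the $m-1$ disjoint edges $\{k,k+1\}$ with $k$ even, $0\le k\le2m-4$, setting $a=k$, $a'=k+1$. Their colors $2k+1$ are distinct because $2$ is invertible modulo $N$. Let $J$ be the set of these colors, i.e. the residues modulo $2m+1$ of the integers $\equiv1\pmod4$ in $[1,4m-7]$.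

We must see that no chosen edge was dropped, and we shall need to know which colors near $-3$ lie in $J$. Both follow from

$$\text{for }2\le r\le6:\qquad -r\in J\iff r\equiv2m\pmod4.\tag{2}$$

*Proof of (2).* The positive integers congruent to $-r$ modulo $2m+1$ are $2m+1-r$ (if positive), then $4m+2-r\ge4m-4>4m-7$, and larger ones. So $-r\in J$ iff $2m+1-r\equiv1\pmod4$ and $1\le2m+1-r\le4m-7$. The congruence says $r\equiv2m\pmod4$. It remains to see that it implies the range condition. If $m$ is even, then $r=4$; we have $4\le 2m$, and $2m+1-r=2m-3\le4m-7$ because $m\ge2$. If $m$ is odd, then $m\ge3$ and $r\in\{2,6\}$; we have $r\le2m$, and $2m+1-r\le2m-1\le4m-7$ because $m\ge3$. $\square$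

In particular $-3\notin J$, as $3$ is odd. So the chosen edges lie in $K$ and $E_2$ is well defined. Also $1\le m-1\le\Delta-2$. The chosen edges cover $0,\dots,2m-3$, so $U=\{-3,-2,-1,\infty\}$.

**Step 3: compose.** Let $G=G(E_2,E_1)$. This is allowed, since $(m-1)+m=\Delta-1$. The order is $(2m+2)+2m+3=2\Delta+5$.

**Step 4: handle the edges inside $U$.** Since $U(E_1)=\emptyset$, Lemma 2 asks only about edges of $K$ inside $U=U(E_2)$. The colors of the six pairs are
$$\{-3,-2\}:-5,\quad \{-3,-1\}:-4,\quad \{-2,-1\}:-3,\quad \{\infty,-3\}:-6,\quad \{\infty,-2\}:-4,\quad\{\infty,-1\}:-2 .$$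
The pair of color $-3$ is not an edge of $K$. The other five have colors different from $-3$ in $\mathbb Z_N$, since their distances from $-3$ are at most $3$ and $N\ge5$. Let $f$ be one of them, of color $\gamma\in\{-2,-4,-5,-6\}$. Choose $\delta$ as follows:

* $\gamma\in\{-2,-6\}$: $\delta=-4$.
* $\gamma=-4$: $\delta=-2$.
* $\gamma=-5$: $\delta=-4$ if $m$ is even, $\delta=-6$ if $m$ is odd.

By (2), if $m$ is even then $-4\in J$ and $-2,-5,-6\notin J$; if $m$ is odd then $-2,-6\in J$ and $-4,-5\notin J$. So in each case exactly one of $\gamma,\delta$ lies in $J$. Also $\delta\ne-3$ in $\mathbb Z_N$, so $F_\delta\subseteq K$. The difference $\gamma-\delta\in\{\pm1,\pm2\}$ is coprime to the odd number $N$. By Lemma 4, $F_\gamma\cup F_\delta$ is a Hamiltonian cycle of $K$, and by Lemma 3, $G-f$ is $\Delta$-colorable. By Lemma 2, $G$ is $\Delta$-critical.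

## Proof of Theorem 1, and the counterexample of order 17

**Completion of the proof of Theorem 1.** In both cases $G$ is a $\Delta$-critical graph of order $2\Delta+5$, and it is overfull because every composition is. By Lemma 1 with $G^*=G$, the graph $G-\{x,y\}$ has at least three components, so $G$ is neither 1-tough nor Hamiltonian. To see that there are exactly three, we check that the cores are connected.

* For $\Delta$ odd, $\infty$ is in no chosen edge, so it is adjacent to all other core vertices.
* The core of $E_1$ is complete.
* In the core of $E_2$, the vertex $\infty$ is adjacent to all core vertices except its $F_{-3}$-partner $m-1$ (indeed $2(m-1)=2m-2=-3$ in $\mathbb Z_{2m+1}$). The vertex $m-1$ has at least $2m-1\ge3$ core neighbors: it has degree $2m$ in $K$ and lies in at most one chosen edge. So this core is connected as well.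

For $\Delta\ge6$ we have $n=2\Delta+5<3\Delta$, so $\Delta>n/3$ while $G$ is not Hamiltonian. The conjecture is false. $\square$

**The case $\Delta=6$, $n=17$.** This is the smallest counterexample given by the construction. Here $m=3$, $N=7$. The large core lives on $\mathbb Z_7\cup\{\infty\}$, where $F_{-3}=F_4=\{04,13,56,\infty2\}$ is dropped. The switched edges are $\{0,1\}$ of color $1$ and $\{2,3\}$ of color $5$, so $x$ is joined to $0,2$ and $y$ to $1,3$, and $J=\{1,5\}$. The small core is $K_6$, with $x$ joined to three of its vertices and $y$ to the other three. There are $49>6\cdot8$ edges.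

Take $f=\{4,5\}$, inside $U=\{4,5,6,\infty\}$. Its color is $9=2=-5$. As $m$ is odd, $\delta=-6=1$, so $i=1$ and $c_0=2$. With $F_1=\{01,26,35,\infty4\}$ and $F_2=\{02,36,45,\infty1\}$, the union is the cycle $0,1,\infty,4,5,3,6,2,0$. Removing $01$ and $45$ leaves the path $R=1,\infty,4$. Interchange colors $1$ and $2$ on $y,1,\infty,4$, and color $xz$ with $2$ and $yz$ with $1$.

## Why $2\Delta+5$: counting edges out of odd and even sets

We prove Theorem 2. Let $G$ be overfull and $\Delta$-critical, $\Delta\ge3$, of order $n$. For $X\subseteq V=V(G)$ let $d(X)$ be the number of edges leaving $X$. Put $\mathrm{def}(v)=\Delta-d(v)$ and $\mathrm{def}(X)=\sum_{v\in X}\mathrm{def}(v)$, the *deficiency*. For instance, in $H$ only $z$ has positive deficiency, and $\mathrm{def}(V)=1$.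

**Step 1: compute the total deficiency.** Since $|E(G)|\le\Delta n/2$, overfullness forces $n$ to be odd. For an edge $e$, the graph $G-e$ is $\Delta$-colorable, and each color class has at most $(n-1)/2$ edges, so $|E(G)|-1\le\Delta(n-1)/2$. Together with overfullness, $|E(G)|=\Delta(n-1)/2+1$. Hence $\mathrm{def}(V)=\Delta n-2|E(G)|$ is
$$\mathrm{def}(V)=\Delta-2.\tag{3}$$

**Step 2: bound the edges leaving odd and even sets from below.** Let $X\ne V$ have odd order. As $G$ is connected, some edge $e$ leaves $X$. So $G[X]\subseteq G-e$ is $\Delta$-colorable and $2|E(G[X])|\le\Delta(|X|-1)$. Summing degrees over $X$ gives $2|E(G[X])|=\Delta|X|-\mathrm{def}(X)-d(X)$. Therefore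
$$d(X)+\mathrm{def}(X)\ge\Delta\qquad(|X|\text{ odd},\ X\ne V).\tag{4}$$
If $X\ne\emptyset$ has even order, then $V\setminus X$ is odd and not $V$. By (4) and (3), $d(X)+(\Delta-2)-\mathrm{def}(X)\ge\Delta$, that is,
$$d(X)\ge2+\mathrm{def}(X)\qquad(|X|\text{ even},\ X\ne\emptyset).\tag{5}$$

**Step 3: count the edges at a set that violates toughness.** Suppose $G$ is not 1-tough. Then there is $S$, $|S|=s$, such that $G-S$ has at least $\max(2,s+1)$ components. Since $G$ is connected and has no cut vertex (F2), $s\ge2$. Let $b$ be the number of components of odd order, with union $O$, and let $E_1,\dots,E_a$ be the components of even order, with union $E$. Then $a+b\ge s+1$. Put $q=s-b$. Since $n\equiv s+b\pmod 2$ is odd, $q$ is odd.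

All edges leaving a component go to $S$, and at most $\Delta s-\mathrm{def}(S)$ edges arrive there. By (4) each odd component sends at least $\Delta$ minus its deficiency. Hence
$$\Delta b-\mathrm{def}(O)+\sum_{i=1}^a d(E_i)\le\Delta s-\mathrm{def}(S).\tag{6}$$

Counting odd components alone would suffice only if there were too many of them. Indeed, if $q\le-1$, then (6) gives $\Delta\le\Delta(b-s)\le\mathrm{def}(O)\le\Delta-2$, a contradiction. So $q\ge1$, and then $a\ge s+1-b=q+1$: there must be even components. The bound (5) by itself gives only $2$ for each of them, so we have to bring in their size. Adding $\mathrm{def}(E)+\mathrm{def}(O)$ to (6), subtracting $\Delta b$, and using $\mathrm{def}(E)+\mathrm{def}(O)-\mathrm{def}(S)\le\mathrm{def}(V)$ and (3),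
$$\sum_{i=1}^a\bigl(d(E_i)+\mathrm{def}(E_i)\bigr)\le\Delta(q+1)-2.\tag{7}$$

**Step 4: show that at least two even components are large.** Let $c=|E_i|$. Each vertex of $E_i$ has at most $c-1$ neighbors in $E_i$, so
$$d(E_i)+\mathrm{def}(E_i)=\Delta c-2|E(G[E_i])|\ge c(\Delta-c+1).$$
The right side is concave in $c$ and equals $2(\Delta-1)$ for $c=2$ and for $c=\Delta-1$. So it is at least $2(\Delta-1)$ for $2\le c\le\Delta-1$. Let $r$ be the number of $E_i$ of order at most $\Delta-1$, and let $\ell=a-r$ be the number of those of order at least $\Delta$. By (5) the latter contribute at least $2$ each to (7). With $a\ge q+1$,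
$$2(\Delta-2)r+2(q+1)\le2(\Delta-1)r+2(a-r)\le\Delta(q+1)-2 .$$
So $2(\Delta-2)r\le(\Delta-2)(q+1)-2<(\Delta-2)(q+1)$. This gives $r<(q+1)/2$, and $\ell\ge q+1-r>(q+1)/2\ge1$. Thus $\ell\ge2$.

**Step 5: bound $n$ when $\ell\ge3$.** If $\Delta$ is odd, an even component of order at least $\Delta$ has order at least $\Delta+1$, so $n\ge3(\Delta+1)+2>2\Delta+5$. If $\Delta\ge4$ is even, $n\ge3\Delta+2\ge2\Delta+6$. In both cases $n>2\Delta+5$.

**Step 6: bound $n$ when $\ell=2$.** From $\ell>(q+1)/2$ we get $q<3$, so $q=1$, as $q$ is odd and positive. Then $r<1$, so $r=0$, $a=2$ and $b=s-1$. Both $|E_1|,|E_2|$ are at least $\Delta$. We claim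
$$|E_1|+|E_2|\ge2\Delta+2.$$
If $\Delta$ is odd, both orders are even, hence at least $\Delta+1$. If $\Delta$ is even and both orders equal $\Delta$, then the bound $c(\Delta-c+1)$ with $c=\Delta$ makes the left side of (7) at least $2\Delta$, exceeding $2\Delta-2$, a contradiction. So one of the even orders is at least $\Delta+2$, and the claim follows. Each odd component has at least one vertex, so
$$n\ge(2\Delta+2)+s+b=2\Delta+2+2s-1\ge2\Delta+5 .$$

Steps 5 and 6 show that an overfull $\Delta$-critical graph that is not 1-tough has $n\ge2\Delta+5$. This is (i).

**Step 7: read off the structure when $n=2\Delta+5$.** Then $\ell=2$ and equality holds throughout Step 6: $s=2$, say $S=\{x,y\}$; there is one odd component, a single vertex $z$; and there are two even components $A,B$ with $|A|+|B|=2\Delta+2$ and $|A|,|B|\ge\Delta$. As these orders are even, both are $\Delta+1$ if $\Delta$ is odd, and they are $\Delta$ and $\Delta+2$ if $\Delta$ is even. The vertex $z$ has neighbors only in $S$ and, by (F2), degree at least $2$. So $N(z)=\{x,y\}$ and $\mathrm{def}(z)=\Delta-2$. By (3) all other vertices have deficiency $0$, that is, degree $\Delta$.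

**Step 8: compare the neighbors of $x$ and $y$ in $A$.** Write $e(x,A)$ for the number of neighbors of $x$ in $A$. The set $A\cup\{x\}$ has odd order and deficiency $0$. The edges leaving it are those from $A$ to $y$ and those from $x$ to vertices outside $A$. By (4),
$$\Delta\le d(A\cup\{x\})=\Delta-e(x,A)+e(y,A),$$
so $e(x,A)\le e(y,A)$. Exchanging $x$ and $y$ gives equality. The same argument applies to $B$. This proves (ii). $\square$
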